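\title{Co-$H$ moment-angle complexes and the homotopy Golod condition: a counterexample}

\begin{abstract}
By a theorem of Beben and Grbi\'c, the moment-angle complex $\mathcal Z_K$ is a co-$H$-space whenever the simplicial complex $K$ is homotopy Golod. We show that the converse is false. Both conditions force the inclusions $|K_{I\cup J}|\to|K_I*K_J|$ to become null-homotopic after suspension, the first after one suspension and the second after $|I|+|J|+2$. To a simplicial map $g$ into an $n$-sphere we attach a complex $K(g)$ such that $\mathcal Z_{K(g)}$ is homotopy equivalent to a suspension if $\Sigma^{n+5}g$ is null-homotopic, while $K(g)$ is not homotopy Golod if $\Sigma^3g$ is essential. An element of $\pi_{18}(S^8)$ that survives three suspensions and not four gives the counterexample. The converse still fails if the single suspension in the definition of homotopy Golod is replaced by any fixed number of suspensions.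
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Moment-angle complexes}

A \emph{simplicial complex} $X$ on a finite set $V$ is a family of subsets of $V$ that contains $\varnothing$ and is closed under passing to subsets. An element $i\in V$ with $\{i\}\notin X$ is a \emph{ghost vertex}. For $U\subseteq V$, the \emph{full subcomplex} $X_U$ consists of the $\sigma\in X$ with $\sigma\subseteq U$. We write $\Delta^V$ for the complex of all subsets of $V$, $\partial\Delta^V$ for the complex of all proper subsets, and $\Delta^{m-1}$ for $\Delta^{[m]}$, where $[m]=\{1,\dots,m\}$. The \emph{join} of complexes $X$ and $Y$ on disjoint sets is $X*Y=\{\sigma\sqcup\tau:\sigma\in X,\ \tau\in Y\}$, and $x*X=\Delta^{\{x\}}*X$ is the cone with apex $x$.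

The \emph{moment-angle complex} of $X$ is
\[
\mathcal Z_X=\bigcup_{\sigma\in X}\ \prod_{i\in V}Y_i^\sigma\ \subseteq (D^2)^V,\qquad Y_i^\sigma=\begin{cases}D^2,& i\in\sigma,\\ S^1,& i\notin\sigma,\end{cases}
\]
with base point $(1,\dots,1)$. Since $X$ is closed under subsets,
\begin{equation}\label{eq:ZX}
\mathcal Z_X=\bigl\{z\in (D^2)^V:\ \{i:|z_i|<1\}\in X\bigr\}.
\end{equation}
From \eqref{eq:ZX} one reads off that $\mathcal Z_{\Delta^V}=(D^2)^V$, that $\mathcal Z_{\partial\Delta^V}$ is the boundary sphere $S^{2|V|-1}$ of this ball, that $\mathcal Z_{X*Y}=\mathcal Z_X\times\mathcal Z_Y$, and that a ghost vertex contributes a factor $S^1$.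

A pointed space $Z$ is a \emph{co-$H$-space} if there is a pointed map $Z\to Z\vee Z$ whose composites with the two collapses $Z\vee Z\to Z$ are pointed homotopic to the identity. A suspension is a co-$H$-space through its pinch map. In a co-$H$-space the diagonal $Z\to Z\times Z$ is homotopic to a map into $Z\vee Z$, since the two homotopies can be run in the two coordinates. Hence the \emph{reduced diagonal} $\bar\Delta\colon Z\to Z\wedge Z$ is null-homotopic, and all cup products of reduced cohomology classes vanish. For two points, $\mathcal Z_K=S^3$ is a suspension. For the boundary of a square, which is the join of two pairs of points, $\mathcal Z_K=S^3\times S^3$ has a nonzero cup product and is not a co-$H$-space. One would like to tell from $K$ alone which of the two cases occurs.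

\subsection{The homotopy Golod condition and the question}

From now on the letter $K$ denotes a complex without ghost vertices on a nonempty, finite, linearly ordered set, which we identify with $[m]$ through the order. The complex $K\setminus\{i\}=K_{[m]\setminus\{i\}}$ is again of this kind, with the induced order. For $y\in\mathbb R^m$ let $[m]_y=(I_1,\dots,I_n)$ be the ordered partition of $[m]$ in which $i$ and $j$ lie in the same block if and only if $y_i=y_j$, the blocks being ordered by increasing value of the coordinate. Let $S^{m-1}$ be the quotient of the cube $[-1,1]^{m-1}$ by its boundary, and write $\Sigma^m|K|=S^{m-1}\wedge\Sigma|K|$.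

\begin{definition}\label{def:golod}
The complex $K$ is \emph{homotopy Golod} if it is a single vertex, or, recursively, if $K\setminus\{i\}$ is homotopy Golod for each $i\in[m]$ and there is a pointed map
\[
\Psi_K\colon \Sigma^m|K|=S^{m-1}\wedge\Sigma|K|\longrightarrow\Sigma|\Delta^{m-1}|
\]
such that for every point $y=(t_1,\dots,t_{m-1})\in S^{m-1}$ other than the base point the following hold.
\begin{enumerate}
\item[(1)] If $t_1=\dots=t_{m-1}=0$, then $\Psi_K$ restricted to $\{y\}\wedge\Sigma|K|$ is the suspension of the inclusion $|K|\to|\Delta^{m-1}|$.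
\item[(2)] If $(I_1,\dots,I_n)=[m]_{(t_1,\dots,t_{m-1},0)}$, then $\Psi_K$ sends $\{y\}\wedge\Sigma|K|$ into the subspace $\Sigma|K_{I_1}*\cdots*K_{I_n}|$.
\end{enumerate}
\end{definition}

Here $\Sigma$ may be read as the unreduced suspension based at a cone point or as the reduced suspension based at a fixed vertex; everything below applies to both readings.

The map $\Psi_K$ is a family of maps $\Sigma|K|\to\Sigma|\Delta^{m-1}|$ parametrized by the cube. It is the inclusion at the center and constant on the boundary. The target is contractible, so the content lies in (2): the partition $[m]_{(y,0)}$ does not change along an open ray from the center, and along such a ray the family must contract $\Sigma|K|$ inside the suspension of the corresponding join. For two points the condition holds. For $t\ne0$ the blocks are singletons and the join is all of $\Delta^1$, so one may take $\Psi_K(t\wedge x)=h_{|t|}(x)$ with $h$ a pointed contraction of $\Sigma|\Delta^1|$.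

\begin{theorem}[Beben--Grbi\'c]\label{thm:BG}
If $K$ is homotopy Golod, then $\mathcal Z_K$ is a co-$H$-space.
\end{theorem}

We do not use this theorem. The question that we answer is posed in \cite{survey}: \emph{if $K$ has no ghost vertices and $\mathcal Z_K$ is a co-$H$-space, must $K$ be homotopy Golod?} The answer is no.

\subsection{Two necessary conditions}

We call a map \emph{null} if it is homotopic to a constant map and \emph{essential} otherwise. For disjoint $I,J\subseteq[m]$, a simplex $\sigma\in K_{I\cup J}$ is the union of $\sigma\cap I$ and $\sigma\cap J$, so $K_{I\cup J}\subseteq K_I*K_J$. Each of the two properties in the question restricts these inclusions.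

\begin{proposition}\label{prop:golod}
If $K$ is homotopy Golod, then for all disjoint nonempty $I,J\subseteq[m]$ the map $\Sigma|K_{I\cup J}|\to\Sigma|K_I*K_J|$ is null.
\end{proposition}

\begin{theorem}\label{thm:D}
If $\mathcal Z_K$ is a co-$H$-space, then for all disjoint nonempty $I,J\subseteq[m]$ the map $\Sigma^{|I|+|J|+2}|K_{I\cup J}|\to\Sigma^{|I|+|J|+2}|K_I*K_J|$ is null.
\end{theorem}

The boundary of the square violates both conclusions: with $I$ and $J$ the two diagonals, the inclusion is the identity of a circle. In general the two conclusions have the same consequence in homology, namely that each inclusion induces zero on reduced homology. This suggests a positive answer, and it shows that the homology of these inclusions cannot disprove one. The conclusions differ only in the number of suspensions. A counterexample should therefore come from a map that is essential after a few suspensions and null after many. The work consists in placing such a map into a simplicial complex so that the moment-angle complex can still be computed.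

\subsection{The construction and the results}

Let $n\ge1$ and let $T$ be the vertex set of $\partial\Delta^{n+1}$, so that $|T|=n+2$ and $|\partial\Delta^{n+1}|\cong S^n$. Let $A$ be a finite complex without ghost vertices on a set $W\ne\varnothing$, and let $g\colon A\to\partial\Delta^{n+1}$ be a simplicial map, that is, a map $W\to T$ with $g(\sigma)\ne T$ for all $\sigma\in A$. Let $u,v,w$ be three new vertices and put
\begin{equation}\label{eq:constr}
\begin{gathered}
B=\{\sigma\subseteq W:\ g(\sigma)\ne T\}\supseteq A,\\
L=\Delta^W\cup u*B,\qquad P=\Delta^W\cup u*A\subseteq L,\\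
K(g)=L\cup (v*P)\cup(w*P).
\end{gathered}
\end{equation}
The complex $K=K(g)$ has no ghost vertices, and the linear order on its vertices is arbitrary. Put $I=W\cup\{u\}$ and $J=\{v,w\}$. Then $K_I=L$ because $P\subseteq L$, and $K_J$ is two points because $\{v,w\}\notin K$. Let $j\colon|K|\to|K_I*K_J|$ be the inclusion.

\begin{theorem}\label{thm:A}
Let $K=K(g)$.
\begin{enumerate}
\item[(i)] If $\Sigma^{n+5}|g|$ is null, then $\mathcal Z_K$ is homotopy equivalent to a suspension.
\item[(ii)] If $s\ge1$ and $\Sigma^{s+2}|g|$ is essential, then $\Sigma^sj$ is essential. In particular, if $\Sigma^3|g|$ is essential, then $K$ is not homotopy Golod.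
\end{enumerate}
\end{theorem}

By a \emph{simplicial approximation} of $f\in\pi_q(S^n)$ we mean a simplicial map $g\colon A\to\partial\Delta^{n+1}$, with $A$ a triangulation of $S^q$, whose realization is homotopic to a representative of $f$. By the simplicial approximation theorem one exists with $A$ an iterated barycentric subdivision of $\partial\Delta^{q+1}$.

\begin{theorem}\label{thm:B}
There is $f\in\pi_{18}(S^8)$ with $\Sigma^3f\ne0$ and $\Sigma^4f=0$. For a simplicial approximation $g\colon A\to\partial\Delta^9$ of $f$, the space $\mathcal Z_{K(g)}$ is homotopy equivalent to a suspension, hence is a co-$H$-space, and $K(g)$ is not homotopy Golod. Thus the converse of Theorem~\ref{thm:BG} is false.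
\end{theorem}

One might try to repair the converse by allowing more suspensions. For $s\ge1$ let $(\mathrm G_s)$ be the condition obtained from Definition~\ref{def:golod} by replacing $\Sigma|{-}|$ with $\Sigma^s|{-}|$ throughout, so that $\Psi_K$ maps $S^{m-1}\wedge\Sigma^s|K|$ to $\Sigma^s|\Delta^{m-1}|$. Condition $(\mathrm G_1)$ is the homotopy Golod condition.

\begin{theorem}\label{thm:C}
For every $s\ge1$ there are a complex $K$ without ghost vertices and a partition $[m]=I\sqcup J$ into nonempty sets such that $\mathcal Z_K$ is homotopy equivalent to a suspension but $\Sigma^s|K|\to\Sigma^s|K_I*K_J|$ is essential. Consequently, that $\mathcal Z_K$ is a co-$H$-space does not imply that $K$ satisfies $(\mathrm G_s)$.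
\end{theorem}

So the number of suspensions in Theorem~\ref{thm:D}, which grows with the number of vertices, cannot be replaced by a constant.

Section~\ref{sec:small} explains the construction and works it out for $n=1$. After the conventions of Section~\ref{sec:conv}, Section~\ref{sec:nec} proves Proposition~\ref{prop:golod} and Theorem~\ref{thm:D}, together with the natural stable splitting of $\mathcal Z_X$ on which Theorems~\ref{thm:D} and~\ref{thm:A}(i) rest. Theorem~\ref{thm:A} is proved in Section~\ref{sec:A}, the homotopy classes are built in Section~\ref{sec:spheres}, and Theorems~\ref{thm:B} and~\ref{thm:C} follow in Section~\ref{sec:BC}.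

\section{The construction in the smallest case}\label{sec:small}

Each step of \eqref{eq:constr} answers one difficulty.

\emph{The complex $B$.} Moment-angle complexes are functorial for inclusions of complexes on a fixed vertex set, so $g$ has to be replaced by an inclusion $A\subseteq B$ on $W$. After one suspension, $\mathcal Z_A\to\mathcal Z_B$ is a wedge, over the nonempty $U\subseteq W$, of the maps $|A_U|\to|B_U|$ suspended $|U|+2$ times (Lemmas~\ref{lem:split} and~\ref{lem:hat}). Small sets $U$ receive few suspensions, and we must prevent them from contributing. A set $\sigma$ lies in $B$ exactly when it misses $g^{-1}(t)$ for some $t\in T$, so $B=\bigcup_{t\in T}\Delta^{W\setminus g^{-1}(t)}$. It follows that $B_U$ is a full simplex unless $g(U)=T$, and $g(U)=T$ forces $|U|\ge n+2$.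

\emph{The vertex $u$.} The splitting controls $\Sigma\mathcal Z_A\to\Sigma\mathcal Z_B$, whereas gluing arguments need an unsuspended map of moment-angle complexes to be null. Passing from $A\subseteq B$ to $P\subseteq L$ suspends the map of moment-angle complexes twice and the map of geometric realizations once.

\emph{The vertices $v,w$.} If $J$ were a single vertex, $K_I*K_J$ would be a cone and $j$ would be null. With two nonadjacent vertices, $K_I*K_J$ is the suspension of $L$, and $K$ contains the suspension of $P$.

Thus $j$ sees $g$ after $1+1=2$ suspensions, and $\mathcal Z_P\to\mathcal Z_L$ sees $g$ after at least $(n+2)+1+2=n+5$ suspensions. Both numbers are visible for $n=1$.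

\begin{example}\label{ex:small}
Let $n=1$, $W=T=\{0,1,2\}$, and let $g$ be the inclusion of a subcomplex $A\subseteq\partial\Delta^T$ that contains all three vertices. Then $B=\partial\Delta^T$ and $L=\partial\Delta^{\{0,1,2,u\}}$, so $|L|\cong S^2$, $|K_I*K_J|\cong S^3$, $\mathcal Z_B\cong S^5$ and $\mathcal Z_L\cong S^7$.

(a) Let $A=B$, so that $|g|$ is the identity of $S^1$. Then $P=L$ and $K=K_I*K_J$. The map $j$ is the identity of $S^3$, which is $\Sigma^2|g|$, and $\mathcal Z_P\to\mathcal Z_L$ is the identity of $S^7$, which is $\Sigma^{6}|g|=\Sigma^{n+5}|g|$. Here $K$ is not homotopy Golod by Proposition~\ref{prop:golod}, and $\mathcal Z_K\cong S^7\times S^3$ is not a co-$H$-space.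

(b) Let $A$ be the path with edges $\{0,1\}$ and $\{1,2\}$, so that $|g|$ is null. The facets of $P$ are $\{0,1,2\}$, $\{0,1,u\}$ and $\{1,2,u\}$; that is, $P=1*\partial\Delta^{\{0,2,u\}}$. So $|P|$ is a disk, $|K|$ is $|L|$ with two cones attached along this disk, $|K|\simeq S^2$, and $j\colon |K|\to S^3$ is null. Also $\mathcal Z_P=D^2\times S^5$, and $\mathcal Z_P\to\mathcal Z_L\cong S^7$ is null. This is the situation in which, by Section~\ref{sec:A}, the vertices $v$ and $w$ can be added to $L$ one at a time and the moment-angle complex remains a suspension.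
\end{example}

In (a) both maps are essential and in (b) both are null. The counterexample needs a $g$ for which $\Sigma j$ is essential and $\mathcal Z_P\to\mathcal Z_L$ is null.

\section{Conventions from homotopy theory}\label{sec:conv}

Spaces are CW complexes and base points are vertices, except for the mapping spaces and groups of Section~\ref{sec:spheres}. The letter $K$ is reserved for complexes without ghost vertices; auxiliary complexes may have ghost vertices. Give $D^2$ the cell structure $\{1\}\subset S^1\subset D^2$ with three cells. Then $\mathcal Z_X$ is a subcomplex of $(D^2)^V$, and it is path-connected, being a union of path-connected products that all contain the torus $(S^1)^V$.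

For a nonempty space $X$, let $CX$ be the unreduced cone and $\widetilde\Sigma X=CX/X$ the unreduced suspension, based at the image of $X$. For a pointed space, $\Sigma X=S^1\wedge X$. Two maps $\varphi\colon X\to Y$ and $\varphi'\colon X'\to Y'$ are \emph{equivalent} if they are joined by a finite chain of homotopy commutative squares $\beta\varphi_1\simeq\varphi_2\alpha$ in which $\alpha$ and $\beta$ are homotopy equivalences. Equivalent maps are null together, and $\widetilde\Sigma$ preserves equivalence. We use the following standard facts.

\begin{enumerate}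
\item[(H1)] \emph{A pointed map $\varphi\colon X\to Y$ with $Y$ path-connected is null if and only if it is pointed null.} Indeed, $\pi_1(Y)$ acts on the pointed homotopy classes, the orbits are the free homotopy classes, and a loop $\gamma$ fixes the constant class by way of the homotopy $(x,\tau)\mapsto\gamma(\tau)$.
\item[(H2)] \emph{The statement ``$\Sigma^s\varphi$ is null'', $s\ge1$, does not depend on the kind of suspension used at each stage.} The collapse $\widetilde\Sigma X\to\Sigma X$ of the contractible arc over the base point is a homotopy equivalence, natural for pointed maps, so $\widetilde\Sigma\varphi$ and $\Sigma\varphi$ are equivalent. If $\Sigma^s\varphi$ is null, then so are $\Sigma^t\varphi$ for $t\ge s$ and $\Sigma^s(\psi\varphi\chi)$ for any maps $\psi,\chi$ that compose with $\varphi$.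
\item[(H3)] \emph{A homotopy equivalence of path-connected pointed spaces is homotopic to a pointed homotopy equivalence.} In particular, a path-connected space that is homotopy equivalent to a suspension is a co-$H$-space.
\item[(H4)] The \emph{double mapping cylinder} of $X\xleftarrow{\alpha}Z\xrightarrow{\beta}Y$ is the quotient of $X\sqcup (Z\times[0,1])\sqcup Y$ by $(z,0)\sim\alpha(z)$ and $(z,1)\sim\beta(z)$. \emph{Its homotopy type is unchanged if $\alpha$ is replaced by a homotopic map, and a strictly commuting map of such diagrams that consists of homotopy equivalences induces a homotopy equivalence of double mapping cylinders.}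
\item[(H5)] \emph{If $Z$ is a subcomplex of $X$ and $\beta,\beta'\colon Z\to Y$ are homotopic, then the adjunction spaces $X\cup_\beta Y$ and $X\cup_{\beta'}Y$ are homotopy equivalent.}
\end{enumerate}

The \emph{join} $X*Y$ of spaces is the double mapping cylinder of the projections $Y\leftarrow X\times Y\to X$. For compact $X$ we have $X*S^0\cong\widetilde\Sigma X$ and, since $S^1\cong S^0*S^0$ and the join is associative, $X*S^1\cong\widetilde\Sigma^2X$, naturally in $X$. For simplicial complexes, $|X*Y|\cong|X|*|Y|$.

\section{The two necessary conditions}\label{sec:nec}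

\subsection{A ray in the cube}

We prove Proposition~\ref{prop:golod} in the form that Theorem~\ref{thm:C} also needs.

\begin{lemma}\label{lem:ray}
Let $s\ge1$. If $K$ satisfies $(\mathrm G_s)$, then for all disjoint nonempty $I,J\subseteq[m]$ the map $\Sigma^s|K_{I\cup J}|\to\Sigma^s|K_I*K_J|$ is null.
\end{lemma}

\begin{proof}
By the recursive clause of the definition, deleting the vertices outside $I\cup J$ one at a time shows that $K_{I\cup J}$ satisfies $(\mathrm G_s)$. So we may assume $I\sqcup J=[m]$. Then $m\ge2$, and $\Psi_K$ exists. The subcomplex $K_I*K_J$ of $\Delta^{m-1}$ is symmetric in $I$ and $J$, so we may assume $m\in J$. For $\tau\in[0,1]$ let $y_\tau\in[-1,1]^{m-1}$ have coordinates $t_i=-\tau$ for $i\in I$ and $t_i=0$ for $i\in J\setminus\{m\}$, and put $H(\tau,x)=\Psi_K(y_\tau\wedge x)$ for $x\in\Sigma^s|K|$.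

For $\tau=0$, condition (1) says that $H(0,-)$ is the suspended inclusion, whose image $\Sigma^s|K|$ lies in $\Sigma^s|K_I*K_J|$. For $0<\tau<1$ we have $[m]_{(y_\tau,0)}=(I,J)$, so the image of $H(\tau,-)$ lies in $\Sigma^s|K_I*K_J|$ by condition (2). For $\tau=1$, the point $y_1$ has a coordinate equal to $-1$, because $I$ is nonempty and $m\notin I$. So $y_1$ is the base point of $S^{m-1}$, and $H(1,-)$ is constant at the base point. Thus $H$ is a null-homotopy inside $\Sigma^s|K_I*K_J|$.
\end{proof}

The case $s=1$ is Proposition~\ref{prop:golod}.

\subsection{The stable splitting and its naturality}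

Let $X$ be a complex on a set $V$. For $\varnothing\ne U\subseteq V$, regard $X_U$ as a complex on $U$. Let $p_U\colon\mathcal Z_X\to\mathcal Z_{X_U}$ be the coordinate projection, which is well defined by \eqref{eq:ZX}. Let $q_U\colon\mathcal Z_{X_U}\to\widehat{\mathcal Z}_{X_U}$ be the quotient by the subcomplex of points that have some coordinate equal to $1$. The \emph{sum} of pointed maps $\varphi_1,\dots,\varphi_N\colon\Sigma Z\to Y$ is defined by cutting the suspension coordinate into $N$ equal intervals and applying $\varphi_\nu$ on the $\nu$-th. On reduced homology it induces the sum of the $(\varphi_\nu)_*$.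

The next lemma is the Bahri--Bendersky--Cohen--Gitler splitting. We need it to commute with inclusions of complexes, so we prove it in that form.

\begin{lemma}\label{lem:split}
Fix an order on the nonempty subsets of $V$. The map
\[
h_X=\sum_{U\ne\varnothing}\Sigma(q_Up_U)\colon\ \Sigma\mathcal Z_X\longrightarrow\bigvee_{U\ne\varnothing}\Sigma\widehat{\mathcal Z}_{X_U}
\]
is a homotopy equivalence. For an inclusion $X\subseteq X'$ of complexes on $V$, the maps $h_X$ and $h_{X'}$ commute strictly with the maps induced by the inclusion.
\end{lemma}

\begin{proof}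
The maps $p_U$, $q_U$ and the subdivision of the suspension coordinate all commute with the maps induced by $X\subseteq X'$, which gives the second statement.

Let $F_k\subseteq\mathcal Z_X$ be the subcomplex of points with at most $k$ coordinates different from $1$. Embed $\mathcal Z_{X_U}$ in $\mathcal Z_X$ by setting the coordinates outside $U$ equal to $1$. By \eqref{eq:ZX}, $F_k=\bigcup_{|U|\le k}\mathcal Z_{X_U}$. A point of $F_k\setminus F_{k-1}$ lies in $\mathcal Z_{X_U}$ for exactly one $U$ with $|U|=k$, namely the set of its coordinates different from $1$. Hence $F_k/F_{k-1}=\bigvee_{|U|=k}\widehat{\mathcal Z}_{X_U}$. On $F_k$ the map $q_Up_U$ is constant if $|U|>k$. If $|U|=k$, it is the collapse $F_k\to F_k/F_{k-1}$ followed by the projection to the summand indexed by $U$.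

Put $G_k=\bigoplus_{1\le|U|\le k}\widetilde H_*(\widehat{\mathcal Z}_{X_U})$, and let $\lambda_k\colon\widetilde H_*(F_k)\to G_k$ have components $(q_Up_U)_*$. We show by induction that $\lambda_k$ is an isomorphism. For $k=0$ both sides vanish, since $F_0$ is a point. Let $k\ge1$. The maps $q_Up_U$ with $|U|\le k-1$ are defined on all of $F_k$, so the isomorphism $\lambda_{k-1}$ factors through $\widetilde H_*(F_{k-1})\to\widetilde H_*(F_k)$, which is therefore injective. The long exact sequence of the pair $(F_k,F_{k-1})$ breaks into short exact sequences, and we obtain a diagram with exact rows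
\[
\begin{array}{ccccccccc}
0&\to&\widetilde H_*(F_{k-1})&\to&\widetilde H_*(F_k)&\to&\widetilde H_*(F_k/F_{k-1})&\to&0\\[2pt]
&&\big\downarrow{\scriptstyle\lambda_{k-1}}&&\big\downarrow{\scriptstyle\lambda_k}&&\big\downarrow{\scriptstyle\cong}\\[2pt]
0&\to&G_{k-1}&\to&G_k&\to&\bigoplus_{|U|=k}\widetilde H_*(\widehat{\mathcal Z}_{X_U})&\to&0.
\end{array}
\]
The left square commutes because $q_Up_U$ is constant on $F_{k-1}$ for $|U|=k$, and the right square commutes by the description of $q_Up_U$ on $F_k$. By the five lemma, $\lambda_k$ is an isomorphism.

For $k=|V|$ this says that $h_X$ induces an isomorphism in homology. The source and the target of $h_X$ are simply connected, because $\mathcal Z_X$ and its quotients $\widehat{\mathcal Z}_{X_U}$ are connected. A homology isomorphism of simply connected CW complexes is a homotopy equivalence by Whitehead's theorem.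
\end{proof}

It remains to identify the summands.

\begin{lemma}\label{lem:hat}
Let $X\ne\{\varnothing\}$ be a complex on a set $U$. Then $\widehat{\mathcal Z}_X\cong S^{|U|}\wedge\widetilde\Sigma|X|$, naturally for inclusions $X\subseteq X'$ of complexes on $U$. Hence for $t\geq 0$ the map $\Sigma^t\widehat{\mathcal Z}_X\to\Sigma^t\widehat{\mathcal Z}_{X'}$ is equivalent to the $(|U|+1+t)$-fold suspension of $|X|\to|X'|$.
\end{lemma}

\begin{proof}
We use the chords of the disk through the point $1$ as coordinates. The map $S^1\times[0,1]\to D^2$, $(\zeta,c)\mapsto c+(1-c)\zeta$, takes the value $1$ when $\zeta=1$ or $c=1$. It restricts to a bijection $(S^1\setminus\{1\})\times[0,1)\to D^2\setminus\{1\}$, under which the image point lies in the open disk exactly when $c>0$. For $c\in[0,1]^U$ let $\operatorname{supp}c=\{i:c_i>0\}$, and put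
\[
C_X=\{c\in[0,1]^U:\operatorname{supp}c\in X\},\qquad D_X=\{c\in C_X:\max_ic_i=1\}.
\]
Applying the chord map in each coordinate gives a map $(S^1)^U\times C_X\to\mathcal Z_X$ by \eqref{eq:ZX}. Its composite with the quotient map to $\widehat{\mathcal Z}_X$ sends the points with some $\zeta_i=1$ or with $c\in D_X$ to the base point. It maps the remaining points bijectively onto the points of $\mathcal Z_X$ with no coordinate equal to $1$. So it induces a continuous bijection of compact Hausdorff spaces, that is, a homeomorphism $S^{|U|}\wedge(C_X/D_X)\to\widehat{\mathcal Z}_X$. Since $X\ne\{\varnothing\}$, the set $D_X$ is nonempty, and scaling exhibits $C_X$ as the cone over $D_X$ with apex $0$. Finally $c\mapsto c/\sum_ic_i$ is a homeomorphism $D_X\to|X|$. All these maps are restrictions of formulas that do not depend on $X$, which gives naturality. The last sentence follows from (H2).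
\end{proof}

\subsection{The co-$H$ condition}

The link between the co-$H$-structure and the joins is that the map on the summand $\widehat{\mathcal Z}_{K_{I\cup J}}$ induced by $K_{I\cup J}\subseteq K_I*K_J$ is a piece of the reduced diagonal.

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Put $U=I\cup J$ and $Z=\mathcal Z_K$. In $\mathcal Z_{K_I*K_J}=\mathcal Z_{K_I}\times\mathcal Z_{K_J}$, a point has a coordinate equal to $1$ exactly when one of its two components does, so $\widehat{\mathcal Z}_{K_I*K_J}=\widehat{\mathcal Z}_{K_I}\wedge\widehat{\mathcal Z}_{K_J}$. Let $\hat\jmath\colon\widehat{\mathcal Z}_{K_U}\to\widehat{\mathcal Z}_{K_I*K_J}$ be induced by the inclusion $K_U\subseteq K_I*K_J$ of complexes on $U$. The composites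
\[
Z\xrightarrow{\,q_Up_U\,}\widehat{\mathcal Z}_{K_U}\xrightarrow{\ \hat\jmath\ }\widehat{\mathcal Z}_{K_I*K_J},
\qquad
Z\xrightarrow{\ \bar\Delta\ }Z\wedge Z\xrightarrow{\,q_Ip_I\wedge q_Jp_J\,}\widehat{\mathcal Z}_{K_I}\wedge\widehat{\mathcal Z}_{K_J}
\]
are equal: both send $z$ to the class of $(p_I(z),p_J(z))$. Since $Z$ is a co-$H$-space, $\bar\Delta$ is null, and so $\hat\jmath\,q_Up_U$ is null.

To cancel $q_Up_U$ we suspend once. Let $\iota_U$ and $\pi_U$ be the inclusion of, and the projection onto, the summand $\Sigma\widehat{\mathcal Z}_{K_U}$ in Lemma~\ref{lem:split}. The map $\pi_Uh_K$ is a sum of constant maps and $\Sigma(q_Up_U)$, so it is homotopic to $\Sigma(q_Up_U)$. With $h_K^{-1}$ a homotopy inverse of $h_K$,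
\[
\Sigma(q_Up_U)\,h_K^{-1}\iota_U\simeq\pi_Uh_Kh_K^{-1}\iota_U\simeq\mathrm{id}.
\]
Therefore $\Sigma\hat\jmath\simeq\Sigma(\hat\jmath\,q_Up_U)\,h_K^{-1}\iota_U$ is null. As $K$ has no ghost vertices, $K_U\ne\{\varnothing\}$, and Lemma~\ref{lem:hat} with $t=1$ shows that $\Sigma\hat\jmath$ is equivalent to the $(|U|+2)$-fold suspension of $|K_U|\to|K_I*K_J|$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

We keep the notation of \eqref{eq:constr}. By the definition of $B$, the vertex map of $g$ also defines a simplicial map $\bar g\colon B\to\partial\Delta^{n+1}$, and $\bar g|_A=g$.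

\subsection{The map $j$ detects $g$}

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
Suppose that $\Sigma^sj$ is null. The complex $K$ contains $(v*P)\cup(w*P)=P*K_J$, and the restriction of $j$ to it is the inclusion $|P*K_J|\to|L*K_J|$. As $K_J$ is two points, this is $\widetilde\Sigma(|P|\to|L|)$. So $\Sigma^{s+1}(|P|\to|L|)$ is null.

We have $\Delta^W\cap(u*A)=A$ and $\Delta^W\cap(u*B)=B$. Collapsing the contractible subcomplex $|\Delta^W|$ therefore gives homotopy equivalences
\[
|P|\to|u*A|/|A|=\widetilde\Sigma|A|,\qquad |L|\to|u*B|/|B|=\widetilde\Sigma|B|,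
\]
which commute with the inclusions. So $|P|\to|L|$ is equivalent to $\widetilde\Sigma(|A|\to|B|)$, and $\Sigma^{s+2}(|A|\to|B|)$ is null. Composing with $\Sigma^{s+2}|\bar g|$ shows that $\Sigma^{s+2}|g|$ is null. This proves the first statement. The second follows from the case $s=1$ and Proposition~\ref{prop:golod}.
\end{proof}

\subsection{Full subcomplexes of $B$}

Recall that simplicial maps $\varphi,\psi\colon X\to Y$ are \emph{contiguous} if $\varphi(\sigma)\cup\psi(\sigma)\in Y$ for all $\sigma\in X$. Then $|\varphi|\simeq|\psi|$ by the straight-line homotopy.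

\begin{lemma}\label{lem:BU}
Let $\varnothing\ne U\subseteq W$. If $g(U)\ne T$, then $B_U$ is the full simplex $\Delta^U$. If $g(U)=T$, then $|U|\ge n+2$ and $|\bar g|\colon|B_U|\to|\partial\Delta^{n+1}|$ is a homotopy equivalence.
\end{lemma}

\begin{proof}
If $g(U)\ne T$, then $U\in B$. Let $g(U)=T$, so $|U|\ge|T|=n+2$, and choose $c\colon T\to U$ with $gc=\mathrm{id}$. For a proper subset $\tau\subset T$ we have $g(c(\tau))=\tau\ne T$, so $c$ is a simplicial map $\partial\Delta^{n+1}\to B_U$ with $\bar gc=\mathrm{id}$. For $\sigma\in B_U$ we have $g(\sigma\cup cg(\sigma))=g(\sigma)\ne T$, so $\sigma\cup cg(\sigma)\in B_U$. Thus $c\bar g$ is contiguous to the identity of $B_U$.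
\end{proof}

\begin{corollary}\label{cor:AB}
If $\Sigma^{n+5}|g|$ is null, then $\Sigma^2(\mathcal Z_A\to\mathcal Z_B)$ is null.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:split}, suspended once more, the map is equivalent to the wedge over $\varnothing\ne U\subseteq W$ of the pointed maps $\Sigma^2\widehat{\mathcal Z}_{A_U}\to\Sigma^2\widehat{\mathcal Z}_{B_U}$. By (H1) it suffices that each of these be null. Since $A$ has no ghost vertices, $A_U\ne\{\varnothing\}$, and by Lemma~\ref{lem:hat} the map indexed by $U$ is equivalent to $\Sigma^{|U|+3}(|A_U|\to|B_U|)$. If $g(U)\ne T$, the space $|B_U|$ is contractible. If $g(U)=T$, then by Lemma~\ref{lem:BU} the inclusion $|A_U|\to|B_U|$ is equivalent to its composite with $|\bar g|$, which is the restriction of $|g|$ to $|A_U|$. Its $(|U|+3)$-fold suspension is null by (H2), because $|U|+3\ge n+5$.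
\end{proof}

\subsection{Adding one vertex}

Let $X$ be a complex on $V$ and let $x\in V$ with $\{x\}\in X$. Let $R=X_{V\setminus\{x\}}$ be the deletion and $Q=\{\sigma\subseteq V\setminus\{x\}:\sigma\cup\{x\}\in X\}\subseteq R$ the link of $x$, both regarded as complexes on $V\setminus\{x\}$. The link may have ghost vertices even if $X$ has none. By \eqref{eq:ZX}, a point $(z,z_x)$ with $|z_x|=1$ lies in $\mathcal Z_X$ if and only if $z\in\mathcal Z_R$, and one with $|z_x|<1$ lies in $\mathcal Z_X$ if and only if $z\in\mathcal Z_Q$. Hence $\mathcal Z_X=(\mathcal Z_R\times S^1)\cup(\mathcal Z_Q\times D^2)$, and the two pieces meet in $\mathcal Z_Q\times S^1$. In polar coordinates $(\zeta,\tau)\mapsto(1-\tau)\zeta$, the disk $D^2$ is $S^1\times[0,1]$ with $S^1\times\{1\}$ collapsed. So $\mathcal Z_X$ is homeomorphic to the double mapping cylinder of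
\begin{equation}\label{eq:push}
\mathcal Z_R\times S^1\xleftarrow{\ \iota\times\mathrm{id}\ }\mathcal Z_Q\times S^1\xrightarrow{\ \mathrm{pr}\ }\mathcal Z_Q,
\end{equation}
where $\iota\colon\mathcal Z_Q\to\mathcal Z_R$ is the inclusion. For a pointed space $Y$ put $Y\rtimes S^1=(Y\times S^1)/(\{*\}\times S^1)=Y\wedge S^1_+$, where $S^1_+$ is $S^1$ with a disjoint base point.

\begin{lemma}\label{lem:vertex}
If $\iota\colon\mathcal Z_Q\to\mathcal Z_R$ is null and $\mathcal Z_R$ is homotopy equivalent to a suspension, then $\mathcal Z_X\simeq\Sigma^2\mathcal Z_Q\vee(\mathcal Z_R\rtimes S^1)$, and this space is homotopy equivalent to a suspension.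
\end{lemma}

\begin{proof}
Since $\mathcal Z_R$ is path-connected, $\iota$ is homotopic to the constant map at the base point, so $\iota\times\mathrm{id}$ is homotopic to $(z,\zeta)\mapsto(*,\zeta)$. By (H4), $\mathcal Z_X$ is homotopy equivalent to the double mapping cylinder of \eqref{eq:push} with this map on the left. The new left map factors through $\{*\}\times S^1$, so the new double mapping cylinder is the union of $\mathcal Z_R\times S^1$ and of the double mapping cylinder of $S^1\leftarrow\mathcal Z_Q\times S^1\to\mathcal Z_Q$, which is $\mathcal Z_Q*S^1$, glued along $S^1$. In other words, it is the adjunction space $(\mathcal Z_R\times S^1)\cup_\beta(\mathcal Z_Q*S^1)$, where $\beta\colon\{*\}\times S^1\to\mathcal Z_Q*S^1$ is the inclusion of the end of the join. The map $\beta$ is null, because it factors through the cone $\{*\}*S^1$. By (H5) we may replace $\beta$ by a constant map, and the adjunction space becomes $(\mathcal Z_R\rtimes S^1)\vee(\mathcal Z_Q*S^1)$. Here $\mathcal Z_Q*S^1\cong\widetilde\Sigma^2\mathcal Z_Q\simeq\Sigma^2\mathcal Z_Q$.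

If $\mathcal Z_R\simeq\Sigma Y$, then the equivalence may be taken pointed by (H3), and $\mathcal Z_R\rtimes S^1\simeq\Sigma Y\wedge S^1_+=\Sigma(Y\wedge S^1_+)$. A wedge of suspensions is the suspension of the wedge.
\end{proof}

The hypothesis on $\iota$ cannot be dropped. For the boundary of the square and any vertex $x$, the map $\iota$ is the inclusion $S^3\times S^1\to S^3\times D^2$; its target is homotopy equivalent to $S^3$, and $\mathcal Z_X=S^3\times S^3$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
We build $K$ from $\Delta^W$ by adding $u$, $v$ and $w$ in turn.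

\emph{The vertex $u$.} In $L$ the deletion of $u$ is $\Delta^W$ and the link is $B$; in $P$ the deletion is $\Delta^W$ and the link is $A$. The projection $(D^2)^W\times S^1\to S^1$ is a homotopy equivalence, and together with the identity maps it maps the diagram \eqref{eq:push} for $L$ to the diagram $S^1\leftarrow\mathcal Z_B\times S^1\to\mathcal Z_B$. By (H4) we obtain a homotopy equivalence $\mathcal Z_L\to\mathcal Z_B*S^1$, and in the same way $\mathcal Z_P\to\mathcal Z_A*S^1$. The square
\[
\begin{array}{ccc}
\mathcal Z_P&\longrightarrow&\mathcal Z_L\\[2pt]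
\big\downarrow{\scriptstyle\simeq}&&\big\downarrow{\scriptstyle\simeq}\\[2pt]
\mathcal Z_A*S^1&\longrightarrow&\mathcal Z_B*S^1
\end{array}
\]
commutes, since all four maps are induced by commuting maps of diagrams. The bottom map is $\widetilde\Sigma^2(\mathcal Z_A\to\mathcal Z_B)$, which is null by Corollary~\ref{cor:AB}. This is the only use of the hypothesis on $g$. We conclude that $\mathcal Z_P\to\mathcal Z_L$ is null and that $\mathcal Z_L$ is homotopy equivalent to a suspension.

\emph{The vertex $v$.} Let $M=L\cup v*P$. The deletion of $v$ is $L\cup P=L$ and the link is $P$. By the previous step and Lemma~\ref{lem:vertex}, $\mathcal Z_M$ is homotopy equivalent to a suspension.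

\emph{The vertex $w$.} In $K=M\cup w*P$ the deletion of $w$ is $M$. The link $Q$ is $P$, now regarded on $W\cup\{u,v\}$, with $v$ as a ghost vertex. So $\mathcal Z_Q=\mathcal Z_P\times S^1_v$, where the subscript names the coordinate, and there is a new circle to contract. The inclusion $\iota$ factors as $\mathcal Z_P\times S^1_v\subseteq\mathcal Z_L\times S^1_v\subseteq\mathcal Z_M$. By the first step and the path-connectedness of $\mathcal Z_L$, it is homotopic to $(z,\zeta)\mapsto(*,\zeta)$, where $*=(1,\dots,1)$. The image of this map lies in the disk $\{*\}\times D^2_v$, which is contained in $\mathcal Z_M$ because $\{v\}\in M$. Hence $\iota$ is null, and Lemma~\ref{lem:vertex} shows that $\mathcal Z_K$ is homotopy equivalent to a suspension.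
\end{proof}

\section{Maps of spheres that vanish at a prescribed suspension}\label{sec:spheres}

Theorem~\ref{thm:A} asks for a map into $S^n$ whose third suspension is essential and whose $(n+5)$-th suspension is null. We produce one in three moves. The principal bundle $SO(d)\to SO(d+1)\to S^d$ yields a class in $\pi_{2d-1}(S^d)$ whose suspension vanishes for formal reasons. This class is nonzero if $S^d$ carries no multiplication with a unit up to homotopy. And $k$ orthonormal vector fields on $S^d$ allow one to desuspend it $k$ times.

\begin{proposition}\label{prop:f}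
Let $d=3\cdot2^r-1$ with $r\ge1$, and suppose that $S^d$ has $k$ orthonormal tangent vector fields, where $1\le k<d$. Then there is $f\in\pi_{2d-1-k}(S^{d-k})$ with $\Sigma^kf\ne0$ and $\Sigma^{k+1}f=0$.
\end{proposition}

\subsection{No multiplication on $S^d$}

We use cohomology with coefficients in $\mathbb F_2$ and two properties of the Steenrod squares $Sq^i\colon H^q\to H^{q+i}$. First, $Sq^q\gamma=\gamma^2$ for $\gamma\in H^q$. Second, for $0<a<2a'$ the Adem relation holds:
\begin{equation}\label{eq:adem}
Sq^aSq^{a'}=\sum_{i=0}^{\lfloor a/2\rfloor}\binom{a'-1-i}{a-2i}Sq^{a+a'-i}Sq^i .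
\end{equation}

\begin{lemma}\label{lem:nomult}
Let $d=3\cdot2^r-1$ with $r\ge1$, and let $b\in S^d$. There is no map $\mu\colon S^d\times S^d\to S^d$ such that $\mu(b,-)$ and $\mu(-,b)$ are both homotopic to the identity.
\end{lemma}

\begin{proof}
Suppose that $\mu$ exists. We apply the Hopf construction to $\mu$ and show that its mapping cone has a nonzero cup square, which the Adem relation forbids.

Let $D$ be the unit ball with boundary $S^d$, and write $S^{d+1}=D_+\cup D_-$ as two copies of $D$ glued along $S^d$. The boundary of the $(2d+2)$-cell $D\times D$ is $(D\times S^d)\cup(S^d\times D)$. Map it to $S^{d+1}$ by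
\[
(\lambda x,y)\mapsto\lambda\mu(x,y)\in D_+,\qquad (x,\lambda y)\mapsto\lambda\mu(x,y)\in D_-\qquad(x,y\in S^d,\ 0\le\lambda\le1);
\]
the two formulas agree on $S^d\times S^d$. Let $Y$ be $S^{d+1}$ with $D\times D$ attached along this map, and let $\Phi\colon D\times D\to Y$ be the characteristic map. Then $\widetilde H^*(Y)$ is $\mathbb F_2$ in degrees $d+1$ and $2d+2$ and zero otherwise. Let $\gamma$ generate $H^{d+1}(Y)$; it restricts to the generator of $H^{d+1}(S^{d+1})$.

\emph{Claim: $\gamma^2\ne0$.} Since $D_\pm$ are contractible, $\gamma$ lifts uniquely to classes $\gamma_\pm\in H^{d+1}(Y,D_\pm)$. The product $\gamma_+\gamma_-\in H^{2d+2}(Y,S^{d+1})$ maps to $\gamma^2$ under the isomorphism $H^{2d+2}(Y,S^{d+1})\to H^{2d+2}(Y)$, so it suffices to show that $\Phi^*\gamma_+\cdot\Phi^*\gamma_-\ne0$ in $H^{2d+2}(D\times D,\partial(D\times D))$. Let $\eta$ generate $H^{d+1}(D,S^d)$. The class $\Phi^*\gamma_+$ lies in $H^{d+1}(D\times D,D\times S^d)$, which is generated by $1\times\eta$ and restricts isomorphically to the cohomology of the pair $(\{b\}\times D,\{b\}\times S^d)$. On this pair $\Phi$ is the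 cone $(D,S^d)\to(D_-,S^d)$ on $\mu(b,-)$, which is homotopic to the identity as a map of pairs, followed by the inclusion into $(Y,D_+)$. The class $\gamma_+$ restricts to the generator of $H^{d+1}(S^{d+1},D_+)\cong H^{d+1}(D_-,S^d)$. Hence $\Phi^*\gamma_+=1\times\eta$. Exchanging the two factors and the two hemispheres, and using $\mu(-,b)\simeq\mathrm{id}$, gives $\Phi^*\gamma_-=\eta\times1$. The product is $\eta\times\eta$, which is nonzero by the K\"unneth theorem. This proves the claim, and so $Sq^{d+1}\gamma\ne0$.

Now $d+1=2^r+2^{r+1}$. Apply \eqref{eq:adem} with $a=2^r$ and $a'=2^{r+1}$ to $\gamma$. Since $Sq^i\gamma=0$ for $0<i<d+1$ for degree reasons, the left side vanishes, and so do the terms with $i\ge1$ on the right. What remains is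
\[
0=\binom{2^{r+1}-1}{2^r}Sq^{d+1}\gamma .
\]
The coefficient is odd: in $\mathbb F_2[X]$ we have $(1+X)^{N}=1+X^N$ for $N=2^{r+1}$, so $(1+X)^{N-1}=1+X+\dots+X^{N-1}$. Hence $Sq^{d+1}\gamma=0$, a contradiction.
\end{proof}

The hypothesis on $d$ enters Proposition~\ref{prop:f} only through this lemma. Some such hypothesis is needed, since $S^3$ is a group.

\subsection{The homomorphisms $J_l$ and suspension}

For $l\ge1$ let $S^l=(S^1)^{\wedge l}=\mathbb R^l\cup\{\infty\}$, and let $\Omega^lS^l$ be the space of pointed maps $S^l\to S^l$. The group $SO(l)$ acts on $S^l$ fixing $\infty$, which gives a map $a_l\colon SO(l)\to\Omega^lS^l$ with $a_l(1)=\mathrm{id}$. The groups $\pi_{q+l}(S^l)$ are the homotopy groups of $\Omega^lS^l$ at the constant map, not at $\mathrm{id}$, so we must translate between components in a way that is compatible with suspension.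

Fix a homeomorphism $\mathbb R\cong(0,1)$, and use the first coordinate of $S^l$ to view $\Omega^lS^l$ as a loop space, with concatenation $\omega\cdot\omega'$ and reversal $\bar\omega$. The map $\rho_l(\omega)=\omega\cdot\overline{\mathrm{id}}$ is a homotopy equivalence, with homotopy inverse $\omega\mapsto\omega\cdot\mathrm{id}$. Let $c_l$ be the canonical path from $\mathrm{id}\cdot\overline{\mathrm{id}}$ to the constant loop, which at time $\tau$ follows the loop $\mathrm{id}$ up to parameter $1-\tau$ and returns. For $q\ge1$ the map $\rho_l$, the change of base point along $c_l$ and adjunction give an isomorphism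
\[
\theta_l\colon\pi_q(\Omega^lS^l,\mathrm{id})\to\pi_q(\Omega^lS^l,\mathrm{id}\cdot\overline{\mathrm{id}})\to\pi_q(\Omega^lS^l,\mathrm{const})=\pi_{q+l}(S^l).
\]
Define the homomorphism $J_l=\theta_l\circ(a_l)_*\colon\pi_q(SO(l))\to\pi_{q+l}(S^l)$.

Let $E\colon\Omega^lS^l\to\Omega^{l+1}S^{l+1}$ be the map $\omega\mapsto\omega\wedge\mathrm{id}_{S^1}$, with the new coordinate placed last. It does not interfere with the first coordinate, so it commutes with concatenation and reversal. Since $E(\mathrm{id})=\mathrm{id}$, we get $E\rho_l=\rho_{l+1}E$ and $Ec_l=c_{l+1}$. At the constant loop, $E$ sends the adjoint of $\varphi\colon S^q\wedge S^l\to S^l$ to the adjoint of $\varphi\wedge\mathrm{id}_{S^1}$, so it induces the suspension homomorphism, up to a sign that depends on where the suspension coordinate is placed. Hence $\theta_{l+1}E_*=\pm\Sigma\theta_l$. Finally, if $i\colon SO(l)\to SO(l+1)$ is the inclusion as the stabilizer of the last basis vector, then $i(\alpha)$ acts on $S^{l+1}=S^l\wedge S^1$ as $\alpha\wedge\mathrm{id}$, that is, $a_{l+1}i=Ea_l$. Together,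
\begin{equation}\label{eq:J}
J_{l+1}\circ i_*=\pm\,\Sigma\circ J_l .
\end{equation}

\subsection{The class $f$}

\begin{proof}[Proof of Proposition~\ref{prop:f}]
Let $\xi_1,\dots,\xi_k$ be the vector fields on the unit sphere $S^d\subset\mathbb R^{d+1}$, and fix $b\in S^d$ as base point. Choose an orthonormal basis $b_1,\dots,b_{d+1}$ of $\mathbb R^{d+1}$ with $b_{d+1}=b$ and $b_{d+1-\nu}=\xi_\nu(b)$ for $1\le\nu\le k$. In this basis $SO(l)\subseteq SO(d+1)$ is the subgroup that fixes $b_{l+1},\dots,b_{d+1}$. We write $i$ for all the inclusions among these groups. Let $\iota_d\in\pi_d(S^d,b)$ be the class of the identity, and let $\partial\colon\pi_d(S^d)\to\pi_{d-1}(SO(d))$ be the boundary map of the fiber bundle $SO(d)\to SO(d+1)\to S^d$, $\alpha\mapsto\alpha b$.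

\emph{Desuspension.} Let $\mathcal V$ be the space of orthonormal $(k+1)$-frames in $\mathbb R^{d+1}$, and let $p\colon\mathcal V\to S^d$ take the first vector. The map $\phi(x)=(x,\xi_1(x),\dots,\xi_k(x))$ is a section of $p$, and we base $\mathcal V$ at $\phi(b)$. Since $k<d$, the group $SO(d+1)$ acts transitively on $\mathcal V$, and the stabilizer of $\phi(b)$ is $SO(d-k)$. Let $\partial'$ be the boundary map of the fiber bundle $SO(d-k)\to SO(d+1)\to\mathcal V$. The maps $i$, $\mathrm{id}$, $p$ form a map from this bundle to the bundle over $S^d$, so $\partial\iota_d=\partial p_*[\phi]=i_*\partial'[\phi]$. Put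
\[
f=J_{d-k}(\partial'[\phi])\in\pi_{2d-1-k}(S^{d-k}).
\]
Applying \eqref{eq:J} $k$ times gives $\Sigma^kf=\pm J_d(\partial\iota_d)$.

\emph{Vanishing of $\Sigma^{k+1}f$.} By \eqref{eq:J} again, $\Sigma^{k+1}f=\pm J_{d+1}(i_*\partial\iota_d)$, and $i_*\partial=0$ by exactness of the homotopy sequence of the bundle over $S^d$.

\emph{Nonvanishing of $\Sigma^kf$.} Suppose that $J_d(\partial\iota_d)=0$. Since $\theta_d$ is injective, $(a_d)_*\partial\iota_d=0$ in $\pi_{d-1}(\Omega^dS^d,\mathrm{id})$. Stereographic projection from $b$, given by $x\mapsto(x-\langle x,b\rangle b)/(1-\langle x,b\rangle)$, identifies $(S^d,b)$ with $(\mathbb R^d\cup\{\infty\},\infty)$ and commutes with the action of $SO(d)$. Evaluation at $b$ is a fibration $\mathrm{ev}_b\colon\operatorname{Map}(S^d,S^d)\to S^d$, because $\{b\}\subset S^d$ is a cofibration, and its fiber over $b$ is $\Omega^dS^d$. The action of $SO(d+1)$ on $S^d$ gives a map of fibrations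
\[
\begin{array}{ccccc}
SO(d)&\longrightarrow&SO(d+1)&\longrightarrow&S^d\\[2pt]
\big\downarrow{\scriptstyle a_d}&&\big\downarrow&&\big\|\\[2pt]
\Omega^dS^d&\longrightarrow&\operatorname{Map}(S^d,S^d)&\xrightarrow{\ \mathrm{ev}_b\ }&S^d
\end{array}
\]
with $\mathrm{id}$ as the base point of the fiber and the total space in the lower row. So the boundary of $\iota_d$ in the lower row is $(a_d)_*\partial\iota_d=0$. By exactness there is a pointed map $\ell\colon(S^d,b)\to(\operatorname{Map}(S^d,S^d),\mathrm{id})$ with $\mathrm{ev}_b\,\ell\simeq\mathrm{id}$. Its adjoint $\mu(x,y)=\ell(x)(y)$ satisfies $\mu(b,-)=\mathrm{id}$ and $\mu(-,b)\simeq\mathrm{id}$. This contradicts Lemma~\ref{lem:nomult}.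
\end{proof}

\section{The counterexamples}\label{sec:BC}

The first value $d=5$, with the field $x\mapsto ix$ on $S^5\subset\mathbb C^3$, gives $f\in\pi_8(S^4)$ with $\Sigma f\ne0$ and $\Sigma^2f=0$. This class dies too early for Theorem~\ref{thm:A}(ii), which needs a nonzero third suspension and therefore three vector fields. For the next value $d=11$, the number $d+1$ is divisible by $4$, and the quaternions supply them.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Left multiplications by the quaternions $i,j,k$ on $\mathbb H^3=\mathbb R^{12}$ are orthogonal, skew and pairwise anticommuting. If $e$ is skew then $\langle x,ex\rangle=0$, and if $e,e'$ are skew and anticommute then $e^Te'=-ee'$ is skew, since $(ee')^T=e'e=-ee'$. So $ix,jx,kx$ are orthonormal tangent fields on $S^{11}$, and $11=3\cdot2^2-1$. Proposition~\ref{prop:f} with $d=11$ and three fields gives $f\in\pi_{18}(S^8)$ with $\Sigma^3f\ne0$ and $\Sigma^4f=0$. Let $g\colon A\to\partial\Delta^9$ be a simplicial approximation of $f$. Here $n=8$. By (H1) and (H2), $\Sigma^3|g|$ is essential, and $\Sigma^{n+5}|g|=\Sigma^{13}|g|$ is null because $13\ge4$.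 By Theorem~\ref{thm:A}, the space $\mathcal Z_{K(g)}$ is homotopy equivalent to a suspension, hence is a co-$H$-space by (H3), and $K(g)$ is not homotopy Golod.
\end{proof}

For Theorem~\ref{thm:C} we need spheres of dimension $3\cdot2^r-1$ with arbitrarily many vector fields.

\begin{lemma}\label{lem:fields}
For every $k\ge1$ the sphere $S^d$ with $d=3\cdot2^k-1$ has $k$ orthonormal tangent vector fields.
\end{lemma}

\begin{proof}
We first construct $k$ pairwise anticommuting skew orthogonal matrices of size $2^k$. Let
\[
\rho=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad\delta=\begin{pmatrix}1&0\\0&-1\end{pmatrix},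
\]
so that $\rho$ is skew, $\delta$ is symmetric, both are orthogonal, $\delta^2=1$ and $\delta\rho=-\rho\delta$. For $k=1$ take $\rho$. Given $e_1,\dots,e_k$ of size $2^k$, take the $k+1$ matrices $e_1\otimes\delta,\dots,e_k\otimes\delta$ and $1\otimes\rho$. They are skew and orthogonal. They anticommute because $(e_\nu\otimes\delta)(e_{\nu'}\otimes\delta)=e_\nu e_{\nu'}\otimes1$ and $(e_\nu\otimes\delta)(1\otimes\rho)=e_\nu\otimes\delta\rho=-(1\otimes\rho)(e_\nu\otimes\delta)$.

Let $e_1,\dots,e_k$ act on $\mathbb R^{3\cdot2^k}$ by three diagonal blocks. For a unit vector $x$, the vectors $e_\nu x$ have length one. They are orthogonal to $x$ and to one another because $e_\nu$ and $e_\nu^Te_{\nu'}$ $(\nu\ne\nu')$ are skew, as in the proof of Theorem~\ref{thm:B}.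
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $k=s+2$, $d=3\cdot2^k-1$ and $n=d-k$. From $2^k\ge k+1$ we get $n\ge 2k+2$; in particular $k<d$, $n\ge1$ and $n+5\ge k+1$. By Lemma~\ref{lem:fields} and Proposition~\ref{prop:f} with $r=k$, there is $f\in\pi_{2d-1-k}(S^n)$ with $\Sigma^kf\ne0$ and $\Sigma^{k+1}f=0$. Let $g$ be a simplicial approximation of $f$, and let $K=K(g)$ with $I=W\cup\{u\}$ and $J=\{v,w\}$. Then $\Sigma^{n+5}|g|$ is null and $\Sigma^{s+2}|g|=\Sigma^k|g|$ is essential. By Theorem~\ref{thm:A}, $\mathcal Z_K$ is homotopy equivalent to a suspension and $\Sigma^s|K|\to\Sigma^s|K_I*K_J|$ is essential. By Lemma~\ref{lem:ray}, $K$ does not satisfy $(\mathrm G_s)$.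
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Homotopy theory in toric topology},
\texttt{https://eprints.soton.ac.uk/402255/1/Survey\%252BHWP.revised.pdf}.

\end{thebibliography}
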